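\title{Reducible atomic homogeneous operators}

\begin{abstract}
An operator $T$ with spectrum in the closed unit disk is homogeneous if it is unitarily equivalent to $\varphi(T)$ for every M\"obius map $\varphi$ of the disk, and atomic if it is not a direct sum of two homogeneous operators. The bilateral shift and multiplication by the coordinate on $L^2(\mathbb{D})$ are atomic and reducible. We show that they are not the only such operators: an explicit one-parameter family on $L^2(\mathbb{D};\mathbb{C}^2)$ consists of pairwise inequivalent, reducible, non-normal atomic homogeneous operators. We then characterize atomicity by an ergodic action of the M\"obius group on an abelian commutant, classify the atomic operators that generate a von Neumann algebra of type $\mathrm{I}_n$, $n<\infty$, by M\"obius orbits of irreducible power bounded $n\times n$ matrices, and construct an atomic homogeneous contraction for which the action on the commutant does not come from a single orbit.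
\end{abstract}

\section{The question and the results}\label{sec:intro}

Hilbert spaces are nonzero, separable and complex, operators are bounded and linear, and $\cong$ denotes unitary equivalence. Let $\mathbb{D}$ be the open unit disk, $\overline{\mathbb{D}}$ its closure and $\mathbb{T}$ the unit circle. The M\"obius group $G$ is the group of biholomorphic automorphisms of $\mathbb{D}$, that is, of the maps
\[
\varphi_{\alpha,\beta}(z)=\alpha\,\frac{z-\beta}{1-\bar\beta z},\qquad \alpha\in\mathbb{T},\ \beta\in\mathbb{D}.
\]
If $\sigma(T)\subset\overline{\mathbb{D}}$, then $1-\bar\beta T$ is invertible and $\varphi_{\alpha,\beta}(T)=\alpha(T-\beta)(1-\bar\beta T)^{-1}$. An operator $T$ is \emph{homogeneous} if $\sigma(T)\subset\overline{\mathbb{D}}$ and $\varphi(T)\cong T$ for every $\varphi\in G$. The unitary invariants of such an operator cannot single out a point of the disk or of the circle.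

The direct sum of two homogeneous operators is homogeneous, so the natural building blocks are those that cannot be split: a homogeneous operator is \emph{atomic} if it is not the direct sum of two homogeneous operators. An irreducible homogeneous operator is atomic, because it has no direct sum decomposition at all. The converse fails. Let $B$ be the bilateral shift, realized as multiplication by the coordinate on $L^2(\mathbb{T})$ with normalized arc length, and let $N$ be multiplication by the coordinate on $L^2(\mathbb{D})$ with area measure. It is known that $B$ and $N$ are homogeneous and that every normal homogeneous operator is a direct sum of countably many copies of $B$ and $N$; consequently $B$ and $N$ are atomic, although they are reducible. The survey \cite[Question 2]{survey} asks: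
\begin{quote}
\emph{Is every reducible atomic homogeneous operator unitarily equivalent to $B$ or to $N$?}
\end{quote}

A reducible atomic operator has summands, but $G$ must move them. In $N$ the summands are the restrictions to $L^2(E)$, $E\subset\mathbb{D}$, and $G$ moves them by moving $E$. Since $\overline{\mathbb{D}}$ consists of just two orbits, $\mathbb{D}$ and $\mathbb{T}$, one may guess that the answer is yes. But $N$ is obtained by spreading the $1\times1$ matrix $0$ over its orbit, and nothing prevents one from spreading a larger irreducible matrix. The answer is no.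

\begin{theorem}\label{thm:A}
For $c>0$ let $T_c$ be the operator on $L^2(\mathbb{D};\mathbb{C}^2)=L^2(\mathbb{D})\oplus L^2(\mathbb{D})$ given by
\[
T_c=\begin{pmatrix}N&cW\\0&N\end{pmatrix},\qquad (Wf)(w)=(1-|w|^2)f(w).
\]
Then $T_c$ is homogeneous, atomic, reducible and not normal. Hence it is not unitarily equivalent to $B$ or to $N$. For $c\neq c'$, $T_c\not\cong T_{c'}$.
\end{theorem}

The other three theorems describe atomic operators in general. Let $W^*(T)$ be the von Neumann algebra generated by $T$ and $1$, and $W^*(T)'$ its commutant. For a homogeneous $T$ and each $\varphi\in G$ fix a unitary $U_\varphi$ with $U_\varphi^*TU_\varphi=\varphi(T)$; no measurability in $\varphi$ is assumed. The types of von Neumann algebras are recalled in Section~\ref{sec:structure}.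

\begin{theorem}\label{thm:B}
Let $T$ be homogeneous and $M=W^*(T)$. Then $\beta_\varphi(X)=U_\varphi XU_\varphi^*$ defines automorphisms of $M$ and of $M'$, and $T$ is atomic if and only if $M'$ is abelian and the only projections of $M'$ fixed by all $\beta_\varphi$ are $0$ and $1$. If $T$ is atomic, then $M$ is of type $\mathrm{I}_n$ for exactly one $n\in\{1,2,\dots,\infty\}$. If $T$ is moreover reducible, then $M'$ has no minimal projection; equivalently, $T$ has no reducing subspace on which it is irreducible.
\end{theorem}

A matrix $a$ is \emph{power bounded} if $\sup_k\|a^k\|<\infty$. The group $G$ acts on the unitary equivalence classes $[a]$ of irreducible power bounded $n\times n$ matrices by $\varphi[a]=[\varphi(a)]$. The \emph{direct integral of the matrices $\varphi(a)$ over the orbit} $O=G[a]$ is multiplication by $s$ on $L^2(O,\nu_O;\mathbb{C}^n)$, where $s(r)$ is a Borel choice of a matrix in the class $r$ and $\nu_O$ is a finite measure on $O$ whose null sets are preserved by $G$. Section~\ref{sec:finite} shows that all this is well defined up to unitary equivalence.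

\begin{theorem}\label{thm:C}
For each $n<\infty$ the unitary equivalence classes of atomic homogeneous operators $T$ with $W^*(T)$ of type $\mathrm{I}_n$ are in bijection with the $G$-orbits of unitary equivalence classes of irreducible power bounded $n\times n$ matrices $a$. The orbit of $[a]$ corresponds to the direct integral of the matrices $\varphi(a)$ over the orbit. All these operators are reducible. For $n=1$ they are exactly $N$ and $B$. For $n=2$ they correspond exactly to the matrices $\begin{pmatrix}z&\gamma\\0&w\end{pmatrix}$, $\gamma>0$, with $\{z,w\}$ one of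
\[
\text{(i) } z=w=0;\qquad \text{(ii) } \{0,\rho\},\ 0<\rho<1;\qquad \text{(iii) } \{0,1\};\qquad \text{(iv) } \{1,-1\},
\]
and distinct parameters ($\gamma$, or $(\rho,\gamma)$) give inequivalent operators. Family (i) is $\{T_\gamma\}$.
\end{theorem}

Type $\mathrm{I}_1$ means abelian, so $B$ and $N$ are exactly the atomic homogeneous operators with abelian $W^*(T)$. For atomic $T$ the maps $\beta_\varphi$ form an action of $G$ on the Boolean algebra of projections of $W^*(T)'$, independent of the choice of the $U_\varphi$ (Section~\ref{sec:structure}). For $n<\infty$ this action comes from one orbit. For $n=\infty$ it need not. The \emph{measure algebra} of a measure space is the Boolean algebra of measurable sets modulo null sets; on $G/H$ we use the measure class described in Lemma~\ref{lem:orbit}, and an isomorphism of actions is an equivariant isomorphism of Boolean algebras.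

\begin{theorem}\label{thm:D}
There is an atomic homogeneous contraction $T$ such that the action of $G$ on the projections of $W^*(T)'$ is not isomorphic to the action on the measure algebra of $G/H$ for any closed subgroup $H\le G$.
\end{theorem}

Section~\ref{sec:prelim} collects the tools shared by all proofs. Theorems~\ref{thm:A}--\ref{thm:D} are proved in Sections~\ref{sec:example}--\ref{sec:infinite}, in this order; Section~\ref{sec:example} needs no type theory.

\section{M\"obius maps, reducing subspaces and orbits}\label{sec:prelim}

\subsection{M\"obius maps of points and of operators}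
With the topology of the parameters $(\alpha,\beta)\in\mathbb{T}\times\mathbb{D}$, $G$ is a connected, second countable, locally compact group, exhausted by the compact sets $\{\varphi_{\alpha,\beta}:|\beta|\le\rho\}$, $\rho<1$. We fix a probability measure $\omega$ on $G$ with the same null sets as Haar measure. These null sets are preserved by left and by right translations.

For $\varphi=\varphi_{\alpha,\beta}$ and $z,w\in\overline{\mathbb{D}}$, clearing denominators gives
\begin{equation}\label{eq:diff}
\varphi(z)-\varphi(w)=\frac{\alpha(1-|\beta|^2)(z-w)}{(1-\bar\beta z)(1-\bar\beta w)},\qquad \varphi'(z)=\frac{\alpha(1-|\beta|^2)}{(1-\bar\beta z)^2}.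
\end{equation}
For an operator $k$ we have $(1-\bar\beta k)^*(1-\bar\beta k)-(k-\beta)^*(k-\beta)=(1-|\beta|^2)(1-k^*k)$, so if $\sigma(k)\subset\overline{\mathbb{D}}$,
\begin{equation}\label{eq:defect}
1-\varphi(k)^*\varphi(k)=(1-|\beta|^2)\,(1-\beta k^*)^{-1}(1-k^*k)(1-\bar\beta k)^{-1}.
\end{equation}
Thus $\varphi(k)$ is a contraction if $k$ is. The scalar case reads
\begin{equation}\label{eq:pick}
1-|\varphi(w)|^2=\frac{(1-|\beta|^2)(1-|w|^2)}{|1-\bar\beta w|^2}=|\varphi'(w)|\,(1-|w|^2).
\end{equation}

Let $\sigma(T)\subset\overline{\mathbb{D}}$. The Taylor series of $\varphi$ has radius of convergence greater than $1$, so $\varphi(T)$ is a norm limit of polynomials in $T$. The holomorphic functional calculus gives $\sigma(\varphi(T))=\varphi(\sigma(T))$ and $\varphi(\psi(T))=(\varphi\circ\psi)(T)$. In particular $T=\varphi^{-1}(\varphi(T))$, and therefore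
\begin{equation}\label{eq:samealg}
W^*(\varphi(T))=W^*(T).
\end{equation}
The formula for $\varphi(T)$ shows that it depends norm continuously on the pair $(\varphi,T)$. For $z,w\in\overline{\mathbb{D}}$,
\begin{equation}\label{eq:tri}
\varphi\begin{pmatrix}z&\gamma\\0&w\end{pmatrix}=\begin{pmatrix}\varphi(z)&\gamma\,\varphi[z,w]\\0&\varphi(w)\end{pmatrix},\qquad \varphi[z,w]=\begin{cases}\dfrac{\varphi(z)-\varphi(w)}{z-w},&z\ne w,\\[2mm] \varphi'(z),&z=w,\end{cases}
\end{equation}
because the corner entry of the $k$th power of the matrix is $\gamma\sum_{i+j=k-1}z^iw^j$, and one sums the Taylor series.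

The group $G$ is transitive on $\mathbb{D}$, since $\varphi_{1,\beta}(\beta)=0$, and the stabilizer of $0$ consists of the rotations. A Cayley map of $\mathbb{D}$ onto the upper half plane $\mathbb{H}$ turns $G$ into the group of maps $w\mapsto(aw+b)/(cw+d)$ with $a,b,c,d$ real and $ad-bc=1$, and $\mathbb{T}$ into $\mathbb{R}\cup\{\infty\}$. The map $w\mapsto-1/(w-\xi)$ sends $\xi\in\mathbb{R}$ to $\infty$, and translations fix $\infty$ and are transitive on $\mathbb{R}$. Hence $G$ is transitive on ordered pairs of distinct points of $\mathbb{T}$.

\subsection{Reducing subspaces}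
The algebra $W^*(T)'$ consists of the operators that commute with $T$ and $T^*$. Its projections $P$ are the projections onto the reducing subspaces of $T$; we write $T_P=T|_{PH}$. The operator $T$ is irreducible if and only if $W^*(T)'=\mathbb{C}$. Projections $P,Q$ of a von Neumann algebra $\mathcal{A}$ are \emph{equivalent}, $P\sim Q$, if $v^*v=P$ and $vv^*=Q$ for some $v\in\mathcal{A}$.

\begin{lemma}\label{lem:equiv}
Let $P,Q$ be nonzero projections of $W^*(T)'$. Then $T_P\cong T_Q$ if and only if $P\sim Q$ in $W^*(T)'$. If $W^*(T)'$ is abelian, this holds if and only if $P=Q$.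
\end{lemma}

\begin{proof}
A unitary $PH\to QH$ that intertwines $T_P$ and $T_Q$ also intertwines their adjoints. Extended by $0$ on $(1-P)H$, it is an element $v\in W^*(T)'$ with $v^*v=P$, $vv^*=Q$. Conversely, such a $v$ restricts to an intertwining unitary $PH\to QH$. In an abelian algebra $v^*v=vv^*$.
\end{proof}

Let $\nu$ be a finite measure on a standard Borel space $X$ (a Borel subset of a complete separable metric space, with its Borel sets). A function $F\in L^\infty(\nu;M_n)$ acts on $L^2(\nu;\mathbb{C}^n)$ by multiplication, with norm $\operatorname{ess\,sup}\|F(x)\|$; scalar functions, in particular indicators $1_E$, act as $F=h\cdot1$. The algebra $L^\infty(\nu)$ is its own commutant on $L^2(\nu)$. Applied to each matrix entry, this gives: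
\begin{itemize}
\item[(M)] an operator on $L^2(\nu;\mathbb{C}^n)$ commutes with all $1_E$ if and only if it is multiplication by some $F\in L^\infty(\nu;M_n)$.
\end{itemize}

\subsection{Measures on $G$-spaces}
Let $G$ act continuously on a second countable Hausdorff space $Z$. We write $\nu\sim\nu'$ if two measures have the same null sets, and $\nu|_E$ for the restriction of $\nu$ to $E$. A finite nonzero Borel measure $\nu$ is \emph{quasi-invariant} if $\varphi_*\nu\sim\nu$ for all $\varphi\in G$. It is \emph{ergodic} if moreover every Borel set $E$ with $\nu(\varphi E\,\triangle\,E)=0$ for all $\varphi$ is null or conull. A single orbit carries exactly one quasi-invariant measure class (Mackey), and this class is ergodic; here is the statement we use.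

\begin{lemma}\label{lem:orbit}
Let $z_0\in Z$ and $O=Gz_0$. Then $O$ is a Borel set and there is a quasi-invariant measure concentrated on $O$. Every such measure $\nu$ satisfies, for Borel $E$,
\begin{equation}\label{eq:null}
\nu(E)=0\iff\omega\{\varphi:\varphi z_0\in E\}=0 .
\end{equation}
Hence any two such measures have the same null sets, and they are ergodic.
\end{lemma}

\begin{proof}
The orbit is a countable union of compact sets. The image of $\omega$ under $\varphi\mapsto\varphi z_0$ is quasi-invariant because $\{\varphi:\varphi z_0\in\psi E\}=\psi\{\varphi:\varphi z_0\in E\}$. Let $\nu$ be quasi-invariant and concentrated on $O$. By Fubini's theorem,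
\[
\int_G\nu(\varphi^{-1}E)\,d\omega(\varphi)=\int_O\omega\{\varphi:\varphi z\in E\}\,d\nu(z).
\]
The left integrand is identically zero if $\nu(E)=0$ and everywhere positive otherwise. For $z=\psi z_0$ we have $\{\varphi:\varphi z\in E\}=\{\varphi:\varphi z_0\in E\}\psi^{-1}$, so the right integrand is identically zero on $O$ if $\omega\{\varphi:\varphi z_0\in E\}=0$ and everywhere positive otherwise. This proves \eqref{eq:null}, for any base point in $O$. If $\nu(\varphi E\,\triangle\,E)=0$ for all $\varphi$, then for each $\varphi$ we have $1_E(\varphi z)=1_E(z)$ for almost every $z$. By Fubini's theorem there is $z_1\in O$ with $1_E(\varphi z_1)=1_E(z_1)$ for almost every $\varphi$, and \eqref{eq:null} with base point $z_1$ shows that $E$ or its complement is null.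
\end{proof}

Area measure on $\mathbb{D}$ and arc length on $\mathbb{T}$ are quasi-invariant, since $G$ acts by diffeomorphisms, so they are ergodic.

\begin{lemma}\label{lem:point}
Let $\kappa$ be a finite nonzero Borel measure on a second countable Hausdorff space $Q$ such that every Borel set is null or conull. Then $\kappa$ is concentrated at one point. In particular, if $\nu$ is ergodic on $Z$ and $f:Z\to Q$ is Borel and constant on orbits, then $f$ is constant almost everywhere.
\end{lemma}

\begin{proof}
The union of the null members of a countable base is null, so its complement $S$ is conull. Two distinct points of $S$ would have disjoint basic neighborhoods, both not null, hence both conull, which is impossible. Apply this to $\kappa=f_*\nu$; the sets $f^{-1}(C)$ are invariant.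
\end{proof}

\section{From $N$ to the counterexample}\label{sec:example}

\subsection{Why $N$ is atomic}
For a Borel set $E\subset\mathbb{D}$ of positive area let $N_E=N|_{L^2(E)}$. An operator that commutes with $N$ and $N^*$ commutes with the spectral projections $1_E$ of $N$, so by (M)
\begin{equation}\label{eq:Ncomm}
W^*(N)'=L^\infty(\mathbb{D}),
\end{equation}
and the summands of $N$ are the operators $N_E$. For $\varphi\in G$ put
\begin{equation}\label{eq:V}
(V_\varphi f)(w)=(\varphi^{-1})'(w)\,f(\varphi^{-1}(w)).
\end{equation}
The Jacobian of $\varphi^{-1}$ is $|(\varphi^{-1})'|^2$, so $V_\varphi$ is a unitary of $L^2(E)$ onto $L^2(\varphi E)$, and it carries multiplication by $h$ to multiplication by $h\circ\varphi^{-1}$. As $\varphi(N_E)$ is multiplication by $\varphi$, we get $\varphi(N_E)\cong N_{\varphi E}$; with $E=\mathbb{D}$, $N$ is homogeneous. If $N_E$ is homogeneous, then $N_{\varphi E}\cong N_E$, and Lemma~\ref{lem:equiv} gives $1_{\varphi E}=1_E$ in $L^\infty(\mathbb{D})$ for every $\varphi$. By ergodicity $E$ is conull. So $N$ has no proper homogeneous summand.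

The argument used three things: the commutant is abelian, so that a summand is determined by its unitary equivalence class; $G$ permutes the summands; and it does so ergodically. Normality entered only through \eqref{eq:Ncomm}.

\subsection{The orbit of a Jordan block}
Replace the scalar $0$, whose orbit $\{\varphi(0)\}=\mathbb{D}$ produced $N$, by the irreducible matrix $a=\begin{pmatrix}0&c\\0&0\end{pmatrix}$. By \eqref{eq:tri} and \eqref{eq:pick}, $\varphi(a)$ has diagonal entries $w=\varphi(0)$ and a corner entry of modulus $c|\varphi'(0)|=c(1-|w|^2)$. Conjugation by a diagonal unitary removes the phase of the corner. So, up to unitary equivalence, the orbit of $a$ is the family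
\[
a_c(w)=\begin{pmatrix}w&c(1-|w|^2)\\0&w\end{pmatrix},\qquad w\in\mathbb{D},
\]
and $T_c$ is multiplication by $a_c$. The weight $1-|w|^2$ is thus forced. With the constant weight $1$ the operator $S$ would not be homogeneous: the computation \eqref{eq:selfcomm} below gives $\|SS^*-S^*S\|=c^2$, whereas $\varphi(S)$ has corner $c\varphi'$ and self-commutator of norm $c^2\sup_{\mathbb{D}}|\varphi'|^2=c^2\big(\tfrac{1+|\beta|}{1-|\beta|}\big)^2$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
For a Borel set $E\subset\mathbb{D}$ of positive area let $T_{c,E}=T_c|_{L^2(E;\mathbb{C}^2)}$.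

\emph{Homogeneity.} For $|\lambda|>1$ the matrix $(\lambda-a_c(w))^{-1}$ has diagonal entries $(\lambda-w)^{-1}$ and corner $c(1-|w|^2)(\lambda-w)^{-2}$, which are bounded on $\mathbb{D}$. So $\sigma(T_c)\subset\overline{\mathbb{D}}$, and $\varphi(T_{c,E})$ is multiplication by $\varphi(a_c(w))$. Let $u=\varphi'/|\varphi'|$. By \eqref{eq:tri} and \eqref{eq:pick},
\[
\varphi(a_c(w))=\begin{pmatrix}\varphi(w)&c\,\varphi'(w)(1-|w|^2)\\0&\varphi(w)\end{pmatrix}=\begin{pmatrix}u(w)&0\\0&1\end{pmatrix}a_c(\varphi(w))\begin{pmatrix}\overline{u(w)}&0\\0&1\end{pmatrix}.
\]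
Thus $\varphi(T_{c,E})$ is unitarily equivalent to multiplication by $a_c\circ\varphi$ on $L^2(E;\mathbb{C}^2)$, which $V_\varphi\oplus V_\varphi$ carries to multiplication by $a_c$ on $L^2(\varphi E;\mathbb{C}^2)$. Therefore
\begin{equation}\label{eq:move}
\varphi(T_{c,E})\cong T_{c,\varphi E},
\end{equation}
and $E=\mathbb{D}$ gives homogeneity.

\emph{Non-normality and the parameter.} Write $a_c(w)=w+\delta E_{12}$ with $\delta=c(1-|w|^2)$ and matrix units $E_{ij}$. The terms containing $w$ cancel in $a_ca_c^*-a_c^*a_c=\delta^2(E_{11}-E_{22})$, so
\begin{equation}\label{eq:selfcomm}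
T_cT_c^*-T_c^*T_c=c^2W^2\oplus(-c^2W^2).
\end{equation}
This operator has norm $c^2$. So $T_c$ is not normal, while $B$ and $N$ are, and $c$ is a unitary invariant.

\emph{The commutant.} An operator $X\in W^*(T_c)'$ is not given as commuting with $N\oplus N$; the self-commutator supplies the missing information. Since $W$ is positive and injective, the spectral projections of \eqref{eq:selfcomm} for $(0,\infty)$ and $(-\infty,0)$ are the projections onto the two copies of $L^2(\mathbb{D})$. As $X$ commutes with them, $X=X_1\oplus X_2$. The diagonal entries of $XT_c=T_cX$ and $XT_c^*=T_c^*X$ say that $X_1,X_2$ commute with $N$ and $N^*$, so by \eqref{eq:Ncomm} $X_i$ is multiplication by some $h_i\in L^\infty(\mathbb{D})$. The corner entry says $X_1W=WX_2$, so $h_1=h_2$. Conversely, scalar functions commute with $T_c$ and $T_c^*$. Hence $W^*(T_c)'=L^\infty(\mathbb{D})$, acting by scalar multiplication. In particular $T_c$ is reducible and its summands are the $T_{c,E}$.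

\emph{Atomicity.} If $T_{c,E}$ is homogeneous, then $T_{c,\varphi E}\cong T_{c,E}$ by \eqref{eq:move}, so $1_{\varphi E}=1_E$ for all $\varphi$ by Lemma~\ref{lem:equiv}, and $E$ is conull by Lemma~\ref{lem:orbit}. So $T_c$ is not a direct sum of two homogeneous operators.
\end{proof}

\section{The commutant of an atomic operator}\label{sec:structure}

Theorem~\ref{thm:B} says that the three properties isolated in Section~\ref{sec:example} are necessary as well as sufficient. To see why a noncommutative commutant produces a splitting, consider $N\oplus N$. Its commutant is $L^\infty(\mathbb{D};M_2)$, and the projection $P$ onto the first summand may be moved by $\beta_\varphi$, depending on the choice of $U_\varphi$, but only to an equivalent projection. In general we must find a projection $P$ such that the equivalence classes of $P$ and $1-P$ are fixed by \emph{every} automorphism of $M'$, and comparison theory provides one.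

\subsection{Facts on von Neumann algebras}
Let $\mathcal{A}$ be a von Neumann algebra on a separable Hilbert space. It is \emph{finite} if $P\sim1$ implies $P=1$, and \emph{properly infinite} if $z\mathcal{A}$ is finite for no nonzero central projection $z$. A projection $P$ is \emph{abelian} if $P\mathcal{A}P$ is abelian; its \emph{central support} is the smallest central projection above it. The algebra is of \emph{type $\mathrm{I}_n$}, $1\le n\le\infty$, if $1$ is a sum of $n$ (countably many, if $n=\infty$) mutually orthogonal, equivalent abelian projections, and of \emph{type $\mathrm{II}_1$} if it is finite without nonzero abelian projections. We use the following textbook facts.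
\begin{itemize}
\item[(V1)] There are unique orthogonal central projections $z_1,z_2,\dots$, $z_{\mathrm{II}}$, $z_{\mathrm{pi}}$ with sum $1$ such that $z_n\mathcal{A}$ is of type $\mathrm{I}_n$, $z_{\mathrm{II}}\mathcal{A}$ is of type $\mathrm{II}_1$ and $z_{\mathrm{pi}}\mathcal{A}$ is properly infinite, whenever these projections are nonzero. Type $\mathrm{I}_n$ algebras with $n<\infty$ are finite.
\item[(V2)] Equivalent projections have the same central support. Two abelian projections with central support $1$ are equivalent.
\item[(V3)] A finite algebra has a center-valued trace: a linear map $\tau$ onto the center with $\tau(1)=1$ such that $P\sim Q$ if and only if $\tau(P)=\tau(Q)$.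
\item[(V4)] If $\mathcal{A}$ is of type $\mathrm{II}_1$, then $1=P+Q$ with $P\sim Q$. If $\mathcal{A}$ is properly infinite, then $1=P+Q$ with $P\sim Q\sim1$.
\item[(V5)] If $\mathcal{A}'$ is abelian, there are unique orthogonal central projections $z_n$, $1\le n\le\infty$, with sum $1$ such that $z_n\mathcal{A}$ is of type $\mathrm{I}_n$ whenever $z_n\ne0$.
\item[(V6)] (Kaplansky's density theorem, on a separable space.) Every element of $W^*(T)$ is the strong limit of a bounded sequence $p_k(T,T^*)$, where the $p_k$ are \emph{$*$-polynomials}, that is, polynomials in two noncommuting variables.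
\end{itemize}
By uniqueness, the projections in (V1) and (V5) are fixed by every $*$-automorphism of $\mathcal{A}$.

\subsection{The automorphisms $\beta_\varphi$}
Let $T$ be homogeneous on $H$ and $M=W^*(T)$. By \eqref{eq:samealg}, $U_\varphi^*MU_\varphi=W^*(\varphi(T))=M$, so $\beta_\varphi$ maps $M$ onto $M$ and $M'$ onto $M'$. From $U_\varphi^*\varphi^{-1}(T)U_\varphi=\varphi^{-1}(\varphi(T))=T$ we get
\begin{equation}\label{eq:beta}
\beta_\varphi(T)=\varphi^{-1}(T).
\end{equation}
By (V6), two unitary conjugations that agree on $T$ agree on $M$. So $\beta_\varphi|_M$ does not depend on the choice of $U_\varphi$, and $\beta_\varphi\beta_\psi(T)=\psi^{-1}(\varphi^{-1}(T))=\beta_{\varphi\psi}(T)$ shows that $\varphi\mapsto\beta_\varphi|_M$ is an action of $G$. If $M'$ is abelian, then $M'\subset M''=M$, so $G$ acts on $M'$ as well.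

\begin{lemma}\label{lem:beta}
For a nonzero projection $P\in M'$ we have $\varphi(T_P)\cong T_{\beta_\varphi(P)}$. Hence $T_P$ is homogeneous if and only if $\beta_\varphi(P)\sim P$ in $M'$ for all $\varphi$.
\end{lemma}

\begin{proof}
We have $\sigma(T_P)\subset\sigma(T)$ and $\varphi(T_P)=\varphi(T)|_{PH}$. The unitary $U_\varphi$ maps $PH$ onto $\beta_\varphi(P)H$ and satisfies $U_\varphi\varphi(T)=TU_\varphi$. The second claim follows from Lemma~\ref{lem:equiv}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:beta}, $T$ is atomic if and only if no projection $P\in M'$, $P\neq0,1$, satisfies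
\begin{equation}\label{eq:split}
\beta_\varphi(P)\sim P\quad\text{and}\quad 1-\beta_\varphi(P)\sim1-P\qquad\text{for all }\varphi\in G.
\end{equation}
If $M'$ is abelian, \eqref{eq:split} says that $P$ is fixed by all $\beta_\varphi$. So for abelian $M'$ atomicity is equivalent to the absence of fixed projections other than $0,1$, and for the first claim it remains to show that an atomic $T$ has abelian $M'$.

\emph{$M'$ is abelian.} Let $T$ be atomic. A fixed projection satisfies \eqref{eq:split}, so each projection in (V1) for $M'$ is $0$ or $1$, and $M'$ is of one pure kind. In each kind other than $\mathrm{I}_1$ we exhibit $P\ne0,1$ with \eqref{eq:split}.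

Type $\mathrm{I}_n$, $2\le n<\infty$: let $P$ be one of the $n$ abelian projections in the definition. They have a common central support by (V2), which is $1$ because their sum is $1$. Then $\beta_\varphi(P)$ is abelian with central support $1$, so $\beta_\varphi(P)\sim P$ by (V2). By (V3), $\tau(1-\beta_\varphi(P))=1-\tau(P)=\tau(1-P)$, so the complements are equivalent.

Type $\mathrm{II}_1$: take $P\sim1-P$ from (V4). Then $\beta_\varphi(P)\sim1-\beta_\varphi(P)$, so $P$, $1-P$, $\beta_\varphi(P)$ and $1-\beta_\varphi(P)$ all have trace $\frac12$ and are equivalent by (V3).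

Properly infinite: take $P\sim1-P\sim1$ from (V4). Applying $\beta_\varphi$ gives $\beta_\varphi(P)\sim1-\beta_\varphi(P)\sim1$, so all four projections are equivalent to $1$.

Hence $M'$ is of type $\mathrm{I}_1$, that is, abelian.

\emph{The type of $M$.} The projections $z_n$ of (V5) for $M$ lie in $M'$ and are fixed by all $\beta_\varphi$. So exactly one of them is $1$ and the others vanish.

\emph{Minimal projections.} The commutant of $W^*(T_P)$ is $PM'P$, so $T_P$ is irreducible if and only if $P$ is minimal in $M'$. Let $T$ be atomic and let $e$ be a minimal projection of $M'$; we show that $T$ is irreducible. The point is that a connected group cannot permute a countable set nontrivially once the action is measurable, and measurability is available on $M$ although the $U_\varphi$ are arbitrary. Since $e\in M$, (V6) gives $*$-polynomials with $p_k(T,T^*)\to e$ strongly, and by \eqref{eq:beta}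
\[
\langle\beta_\varphi(e)\xi,\eta\rangle=\lim_k\big\langle p_k\big(\varphi^{-1}(T),\varphi^{-1}(T)^*\big)\xi,\eta\big\rangle
\]
is a pointwise limit of continuous functions of $\varphi$. Letting $\xi,\eta$ range over a countable dense set, we see that the subgroup $G_e=\{\varphi:\beta_\varphi(e)=e\}$ is Borel. Distinct minimal projections of an abelian algebra are orthogonal, so there are countably many, and $G_e$ has countable index. Therefore $G_e$ has positive Haar measure. By Steinhaus's theorem, $G_eG_e^{-1}=G_e$ contains a neighborhood of the identity, so $G_e$ is open, hence also closed, and $G_e=G$ because $G$ is connected. Thus $e$ is fixed, $e=1$, and $M'=\mathbb{C}$.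
\end{proof}

\section{Finite-dimensional fibers}\label{sec:finite}

Fix $n<\infty$. The plan is to identify atomic operators of type $\mathrm{I}_n$ with ergodic measure classes on the space of irreducible matrices modulo unitary equivalence, and then to show that each relevant ergodic class sits on one orbit.

\subsection{Fields of irreducible matrices}
A matrix $a\in M_n$ is irreducible if and only if $W^*(a)=M_n$, that is, if some $n^2$ words in $a,a^*$ are linearly independent. So the set $\mathrm{Irr}_n$ of irreducible matrices is open. Let $R_n=\mathrm{Irr}_n/U(n)$ be the quotient by unitary conjugation and $q:\mathrm{Irr}_n\to R_n$, $q(a)=[a]$, the quotient map, which is open. As $U(n)$ is compact, $R_n$ is locally compact, Hausdorff and second countable.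

The Kuratowski--Ryll-Nardzewski theorem states: if $\Gamma$ assigns to each point $x$ of a measurable space a nonempty closed subset of a complete separable metric space, and $\{x:\Gamma(x)\cap U\ne\emptyset\}$ is measurable for each open $U$, then $\Gamma$ has a measurable selection. We apply it twice. For $\Gamma(r)=q^{-1}(r)$ the set in question is the open set $q(U)$; this gives a Borel map $s:R_n\to\mathrm{Irr}_n$ with $q(s(r))=r$. For $\Gamma(a,b)=\{u\in U(n):b=uau^*\}$ on $\{(a,b):[a]=[b]\}$, the pairs with $\Gamma(a,b)\cap C\neq\emptyset$ form a closed set for each closed $C\subset U(n)$, by compactness, and $U$ is a countable union of such $C$; this gives a Borel map $u(a,b)$ with $b=u(a,b)\,a\,u(a,b)^*$.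

Call a finite nonzero Borel measure $\nu$ on $R_n$ \emph{admissible} if $\|s(r)\|$ is $\nu$-essentially bounded, and let $T_\nu$ be multiplication by $s$ on $L^2(\nu;\mathbb{C}^n)$. Another Borel section $s'$ gives an equivalent operator, through multiplication by $u(s(r),s'(r))$. For a $*$-polynomial $p$ write $p(a)=p(a,a^*)$. The numbers $\|p(a)\|$ and $\|p(a)-1\|$ depend only on $[a]$, and continuously.

As for $T_c$, the difficulty is to recover the scalar functions on the base from the operator alone. The role of the self-commutator is now played by $*$-polynomials that are close to $1$ near one class and close to $0$ near another.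

\begin{lemma}\label{lem:field}
Let $\nu,\nu'$ be admissible.
\begin{itemize}
\item[(a)] $W^*(T_\nu)'=L^\infty(\nu)$, acting by scalar multiplication, and $W^*(T_\nu)=L^\infty(\nu;M_n)$ is of type $\mathrm{I}_n$.
\item[(b)] $T_\nu\cong T_{\nu'}$ if and only if $\nu\sim\nu'$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $X$ commute with $T_\nu$ and $T_\nu^*$, and let $[a]\neq[b]$. Since $a,b$ are irreducible, $W^*(a\oplus b)'$ contains the minimal projections $1\oplus0$ and $0\oplus1$, which are inequivalent by Lemma~\ref{lem:equiv}; so $W^*(a\oplus b)'=\mathbb{C}\oplus\mathbb{C}$ and $W^*(a\oplus b)=M_n\oplus M_n$. Choose $p$ with $p(a)=1$, $p(b)=0$, and let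
\[
E=\{r:\|p(s(r))-1\|<\tfrac14\},\qquad F=\{r:\|p(s(r))\|<\tfrac14\},
\]
open neighborhoods of $[a]$ and $[b]$. The operator $Y=1_EX1_F$ commutes with $p(T_\nu)$. On $L^2(E;\mathbb{C}^n)$, $p(T_\nu)$ has an inverse of norm at most $\frac43$, and on $L^2(F;\mathbb{C}^n)$ it has norm at most $\frac14$. So $\|Y\|\le\frac43\|p(T_\nu)Y\|=\frac43\|Yp(T_\nu)\|\le\frac13\|Y\|$, and $Y=0$.

Let $K,K'\subset R_n$ be disjoint compact sets. Cover $K\times K'$ by finitely many such products $E_i\times F_i$. Partition $K$ into the atoms $A$ of the finite algebra generated by the sets $E_i\cap K$, and $K'$ into the atoms $A'$ of the algebra generated by the $F_i\cap K'$. A point of $A\times A'$ lies in some $E_i\times F_i$, and then $A\subset E_i$ and $A'\subset F_i$, so $1_AX1_{A'}=0$. Summing, $1_KX1_{K'}=0$. By inner regularity, every $1_E$ is a strong limit of indicators of compact subsets of $E$, so $1_EX1_{E^c}=0=1_{E^c}X1_E$ for all Borel $E$. By (M), $X$ is multiplication by a function $F$, and $F(r)$ commutes with $s(r)$ and $s(r)^*$ for almost every $r$, hence is scalar. The reverse inclusion is immediate. By (M) again, $W^*(T_\nu)=L^\infty(\nu)'=L^\infty(\nu;M_n)$,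 and the constants $E_{ii}$ show that the type is $\mathrm{I}_n$.

(b) If $\nu\sim\nu'$, multiplication by $(d\nu/d\nu')^{1/2}$ is an intertwining unitary. Otherwise, by symmetry, let $\nu(E)>0=\nu'(E)$ and put $\rho=\nu|_E+\nu'$, so that $T_\rho=T_{\nu|_E}\oplus T_{\nu'}$ along $E$ and $E^c$. If $V$ were a unitary intertwining $T_\nu$ and $T_{\nu'}$, its restriction to $L^2(\nu|_E;\mathbb{C}^n)$, extended by $0$, would be a nonzero $Y\in W^*(T_\rho)'$ with $Y=1_{E^c}Y1_E$. By (a), $Y$ commutes with $1_E$, so $Y=0$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:model}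
If $M=W^*(T)$ is of type $\mathrm{I}_n$ and $M'$ is abelian, then $T\cong T_\nu$ for an admissible $\nu$.
\end{lemma}

\begin{proof}
Let $e_1,\dots,e_n$ be equivalent abelian projections with sum $1$. The partial isometries between them identify $H$ with $H_1\otimes\mathbb{C}^n$, where $H_1=e_1H$, so that $M=M_1\otimes M_n$ and $M'=M_1'\otimes1$ with $M_1=e_1Me_1$. Both $M_1$ and $M_1'$ are abelian, so $M_1\subset M_1'\subset M_1''=M_1$. An abelian algebra equal to its commutant on a separable space is unitarily equivalent to $L^\infty(\mu)$ on $L^2(\mu)$, with $\mu$ a probability measure on a standard Borel space $X$. So we may take $H=L^2(\mu;\mathbb{C}^n)$, $M=L^\infty(\mu;M_n)$, $M'=L^\infty(\mu)$, and $T$ is multiplication by a bounded Borel function $x\mapsto T_x$.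

For each $i,j$ choose by (V6) $*$-polynomials with $p_k(T)\to E_{ij}$ strongly. Applied to the $n$ constant basis vectors and passed to a subsequence, this gives $p_k(T_x)\to E_{ij}$ for almost every $x$. Hence $T_x\in\mathrm{Irr}_n$ almost everywhere. Let $r(x)=[T_x]$ and $\nu=r_*\mu$, which is admissible. Conjugation by the unitary $x\mapsto u(T_x,s(r(x)))$, which lies in $M$, lets us assume $T_x=s(r(x))$. The isometry $J:L^2(\nu;\mathbb{C}^n)\to H$, $Jh=h\circ r$, satisfies $JT_\nu=TJ$ and $JT_\nu^*=T^*J$. Its range reduces $T$, so it is $L^2(E;\mathbb{C}^n)$ for some $E\subset X$; it contains the constants, so $E$ is conull and $J$ is unitary.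
\end{proof}

\subsection{Homogeneity and atomicity in terms of $\nu$}
Let $S_n\subset R_n$ be the closed set of classes with spectrum in $\overline{\mathbb{D}}$. By \eqref{eq:samealg}, $\varphi(a)$ is irreducible if $a$ is, so $\varphi[a]=[\varphi(a)]$ defines an action of $G$ on $S_n$. It is continuous, because $(\varphi,a)\mapsto\varphi(a)$ is continuous and $q$ is open.

\begin{lemma}\label{lem:dict}
Let $\nu$ be admissible and $\sigma(T_\nu)\subset\overline{\mathbb{D}}$. Then $\nu$ is concentrated on $S_n$, and $T_\nu$ is homogeneous if and only if $\nu$ is quasi-invariant. In that case $\beta_\varphi(1_E)=1_{\varphi E}$, and $T_\nu$ is atomic if and only if $\nu$ is ergodic.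
\end{lemma}

\begin{proof}
Let $\Lambda$ be a countable dense subset of $\mathbb{C}\setminus\overline{\mathbb{D}}$. For $\lambda\in\Lambda$ the operator $(T_\nu-\lambda)^{-1}$ commutes with all $1_E$, so (M) gives, for almost every $r$ and all $\lambda\in\Lambda$, that $s(r)-\lambda$ is invertible with $\|(s(r)-\lambda)^{-1}\|\le\|(T_\nu-\lambda)^{-1}\|$. If such an $s(r)$ had an eigenvalue $\lambda_0$ with $|\lambda_0|>1$, the left side would be at least $|\lambda-\lambda_0|^{-1}$, while the right side is bounded near $\lambda_0$. So $\nu$ is concentrated on $S_n$.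

Let $\nu(E)>0$. Then $\varphi(T_{\nu|_E})$ is multiplication by $\varphi(s(r))$. Conjugation by $u(\varphi(s(r)),s(\varphi r))$ turns it into multiplication by $s(\varphi r)$ on $L^2(\nu|_E;\mathbb{C}^n)$, and the unitary $f\mapsto f\circ\varphi^{-1}$ turns that into multiplication by $s$ on $L^2(\varphi_*(\nu|_E);\mathbb{C}^n)$. Thus
\[
\varphi(T_{\nu|_E})\cong T_{\varphi_*(\nu|_E)}.
\]
For $E=S_n$, Lemma~\ref{lem:field}(b) gives the criterion for homogeneity. If $\nu$ is quasi-invariant, then $\varphi_*(\nu|_E)=(\varphi_*\nu)|_{\varphi E}\sim\nu|_{\varphi E}$, so $T_{\beta_\varphi(1_E)}\cong\varphi(T_{\nu|_E})\cong T_{\nu|_{\varphi E}}$ by Lemma~\ref{lem:beta}. The commutant $L^\infty(\nu)$ is abelian, so $\beta_\varphi(1_E)=1_{\varphi E}$ by Lemma~\ref{lem:equiv}, and Theorem~\ref{thm:B} finishes the proof.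
\end{proof}

\subsection{Power bounded matrices}
A direct integral over an orbit is bounded only if the matrices $\varphi(a)$ stay bounded. This is where power boundedness enters.

\begin{lemma}\label{lem:power}
For $a\in M_n$ with $\sigma(a)\subset\overline{\mathbb{D}}$ the following are equivalent: (a) $a$ is power bounded; (b) every Jordan block of $a$ with eigenvalue in $\mathbb{T}$ has size one; (c) $a=xkx^{-1}$ with $k$ a contraction; (d) $\sup_{\varphi\in G}\|\varphi(a)\|<\infty$.
\end{lemma}

\begin{proof}
Suppose (b) fails at $\zeta\in\mathbb{T}$. Then $a$ has a two-dimensional invariant subspace on which it is $\begin{pmatrix}\zeta&\kappa\\0&\zeta\end{pmatrix}$, $\kappa\neq0$, in an orthonormal basis. The corner of the $k$th power has modulus $k|\kappa|$, so (a) fails. By \eqref{eq:tri}, $\|\varphi(a)\|\ge|\kappa|\,|\varphi'(\zeta)|$, and for $\varphi=\varphi_{1,t\zeta}$, $0<t<1$, \eqref{eq:diff} gives $|\varphi'(\zeta)|=\frac{1+t}{1-t}$, which is unbounded; so (d) fails. If (b) holds, $a$ is similar to a direct sum of unimodular scalars and blocks $\lambda+\sum_iE_{i,i+1}$ with $|\lambda|<1$. Conjugation by $\operatorname{diag}(1,\varepsilon,\varepsilon^2,\dots)$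 turns such a block into $\lambda+\varepsilon\sum_iE_{i,i+1}$, of norm at most $|\lambda|+\varepsilon$; this gives (c). If (c) holds, then $a^j=xk^jx^{-1}$ and $\varphi(a)=x\varphi(k)x^{-1}$ have norm at most $\|x\|\|x^{-1}\|$, by \eqref{eq:defect}.
\end{proof}

A power bounded matrix has spectrum in $\overline{\mathbb{D}}$, and by (d) the power bounded classes form a $G$-invariant subset of $S_n$.

For $n=2$ we need a normal form. Every $a\in M_2$ with eigenvalues $z,w$, taken in either order, is unitarily equivalent to a triangular matrix $\begin{pmatrix}z&\gamma\\0&w\end{pmatrix}$; a diagonal unitary makes $\gamma\ge0$, and $\gamma^2=\operatorname{tr}a^*a-|z|^2-|w|^2$. So $(\{z,w\},\gamma)$ is a complete unitary invariant. A $2\times2$ matrix is reducible exactly when it is unitarily diagonalizable, that is, when $\gamma=0$. By \eqref{eq:tri},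
\begin{equation}\label{eq:two}
\varphi\text{ sends the class }(\{z,w\},\gamma)\text{ to }\big(\{\varphi(z),\varphi(w)\},\ \gamma\,|\varphi[z,w]|\big).
\end{equation}

\subsection{Ergodic measures live on one orbit}
An ergodic measure need not be concentrated on an orbit; it is if the orbit space is second countable and Hausdorff, by Lemma~\ref{lem:point}. A continuous action of $G$ on a locally compact space $Y$ is \emph{proper} if $\{\varphi:\varphi K\cap K\ne\emptyset\}$ has compact closure for every compact $K\subset Y$, and then $Y/G$ is Hausdorff \cite[Ch.~III, \S4]{Bou}. The eigenvalues force properness as soon as they include a point of $\mathbb{D}$ or three points of $\mathbb{T}$. One or two points of $\mathbb{T}$ have noncompact stabilizers, and in those cases we use power boundedness instead.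

\begin{proposition}\label{prop:oneorbit}
If $T_\nu$ is homogeneous, then $s(r)$ is power bounded for $\nu$-almost every $r$. If $T_\nu$ is moreover atomic, then $\nu$ is concentrated on one orbit.
\end{proposition}

\begin{proof}
We have $\|\varphi(T_\nu)\|=\|T_\nu\|$ for all $\varphi$. So for almost every $r\in S_n$ the bound $\|\varphi(s(r))\|\le\|T_\nu\|$ holds for all $\varphi$ in a countable dense set, hence for all $\varphi$ by continuity, and Lemma~\ref{lem:power} applies.

Let $T_\nu$ be atomic, so that $\nu$ is ergodic. Recall that if $a_j\to a$, the eigenvalues of $a_j$, counted with multiplicity, can be numbered so as to converge to those of $a$. Let $\rho_1(r)\le\dots\le\rho_n(r)$ be the moduli of the eigenvalues; they are continuous. Partition $S_n$ into the invariant sets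
\begin{itemize}
\item $Y_k$, $1\le k\le n$: exactly $k$ eigenvalues, with multiplicity, lie in $\mathbb{D}$;
\item $Y_{0,m}$, $1\le m\le n$: all eigenvalues lie in $\mathbb{T}$ and exactly $m$ of them are distinct.
\end{itemize}
The conditions ``$\rho_k<1$'' and ``at least $m$ distinct eigenvalues'' are open, so each of these sets is a difference of open subsets of $S_n$, hence Borel and locally compact. By ergodicity $\nu$ is concentrated on one of them, say $Y$.

\emph{$Y=Y_k$.} Let $K\subset Y$ be compact and $\rho=\max_K\rho_k<1$. Suppose $r,\varphi r\in K$ with $\varphi=\varphi_{\alpha,\beta}$, and let $z\in\mathbb{D}$ be an eigenvalue of $r$. All eigenvalues in $\mathbb{D}$ of members of $K$ have modulus at most $\rho$, so $|z|,|\varphi(z)|\le\rho$, and \eqref{eq:pick} gives $1-\rho^2\le(1-|\beta|^2)/(1-\rho)^2$. Thus $|\beta|$ is bounded away from $1$ and the action is proper.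

\emph{$Y=Y_{0,m}$, $m\ge3$.} Let $\delta(r)$ be the least distance between distinct eigenvalues. It is continuous on $Y$: if $r_j\to r$, each of $m$ small disjoint disks about the eigenvalues of $r$ eventually contains an eigenvalue of $r_j$, and exactly one, since $r_j$ has only $m$. Let $K\subset Y$ be compact, $\delta=\min_K\delta(r)>0$, and $r,\varphi r\in K$. Among three distinct eigenvalues of $r$ at most one is at distance less than $\delta/2$ from $\beta$; let $\zeta,\eta$ be two others. As $|1-\bar\beta\zeta|=|\zeta-\beta|$ on $\mathbb{T}$, \eqref{eq:diff} gives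
\[
\delta\le|\varphi(\zeta)-\varphi(\eta)|\le\frac{2(1-|\beta|^2)}{(\delta/2)^2},
\]
so again the action is proper.

In both cases $Y/G$ is Hausdorff, and second countable because the quotient map is open. By Lemma~\ref{lem:point} the quotient map is almost everywhere constant, so $\nu$ is concentrated on one orbit.

\emph{$Y=Y_{0,1}$.} A power bounded matrix in this class is a scalar $\zeta\in\mathbb{T}$. Irreducibility gives $n=1$, and then $Y=\mathbb{T}$ is one orbit.

\emph{$Y=Y_{0,2}$.} A power bounded matrix in this class is $a=\zeta e+\eta(1-e)$ with $\zeta\neq\eta$ in $\mathbb{T}$ and $e\neq0,1$ an idempotent, which is irreducible because $W^*(e)=W^*(a)$. We claim $n=2$. The self-adjoint matrix $h=(e+e^*-1)^2=1-e-e^*+ee^*+e^*e$ satisfies $eh=ee^*e=he$, so it commutes with $e$ and $e^*$ and is a scalar $c$; thus $ee^*e=ce$. For $v=ev\neq0$ the span of $v$ and $e^*v$ is invariant under $e^*$, and under $e$ since $ee^*v=cv$. It is the whole space, so $n=2$. For the class $r=(\{\zeta,\eta\},\gamma)$ put $f(r)=\gamma/|\zeta-\eta|$, a continuous function on $Y$, which is constant on orbits by \eqref{eq:two}. By Lemma~\ref{lem:point},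 $f$ is almost everywhere equal to a constant. Two classes with the same value of $f$ lie on one orbit: move one pair of eigenvalues to the other by an element of $G$, and then the values of $\gamma$ agree.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:C}}
For an orbit $O\subset S_n$ let $\nu_O$ be a quasi-invariant measure on $O$, unique up to $\sim$ and ergodic by Lemma~\ref{lem:orbit}.

\emph{Orbits give atomic operators.} Let $O=G[a]$ with $a=xkx^{-1}$ irreducible and $k$ a contraction, and put $C=\|x\|\|x^{-1}\|$. Each $s(r)$, $r\in O$, is unitarily equivalent to some $\varphi(a)=x\varphi(k)x^{-1}$ with $\varphi(k)$ a contraction. Hence $\|s(r)\|\le C$, and $\|(s(r)-\lambda)^{-1}\|\le C/(|\lambda|-1)$ for $|\lambda|>1$ by the Neumann series. So $\nu_O$ is admissible and $\sigma(T_{\nu_O})\subset\overline{\mathbb{D}}$. By Lemmas~\ref{lem:dict} and \ref{lem:field}(a), $T_{\nu_O}$ is atomic homogeneous of type $\mathrm{I}_n$. Measures on different orbits are mutually singular, so different orbits give inequivalent operators by Lemma~\ref{lem:field}(b).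

\emph{Every atomic operator arises.} Let $T$ be atomic homogeneous of type $\mathrm{I}_n$. By Theorem~\ref{thm:B} and Lemma~\ref{lem:model}, $T\cong T_\nu$. By Lemma~\ref{lem:dict} and Proposition~\ref{prop:oneorbit}, $\nu$ is quasi-invariant and concentrated on the orbit $O$ of a power bounded class. So $\nu\sim\nu_O$ and $T\cong T_{\nu_O}$.

\emph{Reducibility.} If $T_{\nu_O}$ were irreducible, then $L^\infty(\nu_O)=\mathbb{C}$, so $\nu_O$ would be concentrated at a point by Lemma~\ref{lem:point}, and the point would be fixed by $G$ by quasi-invariance. Its spectrum would be a finite nonempty $G$-invariant subset of $\overline{\mathbb{D}}$, but both orbits of $G$ in $\overline{\mathbb{D}}$ are infinite.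

\emph{The case $n=1$.} The power bounded scalars form $\overline{\mathbb{D}}$. The orbits $\mathbb{D}$ and $\mathbb{T}$, with area measure and arc length, give $N$ and $B$.

\emph{The case $n=2$.} By Lemma~\ref{lem:power}, the class $(\{z,w\},\gamma)$ with $\gamma>0$ is power bounded if and only if $z,w\in\overline{\mathbb{D}}$ and not $z=w\in\mathbb{T}$. If $z\in\mathbb{D}$, move $z$ to $0$ and rotate $w$ into $[0,1]$; if $z\ne w$ lie in $\mathbb{T}$, move them to $1,-1$. So each orbit contains a class as in (i)--(iv). It contains only one. The families are distinguished by the number of eigenvalues in $\mathbb{D}$ and by whether $z=w$. If $\varphi$ maps $\{0,\rho\}$ to $\{0,\rho'\}$, then either $\varphi$ is a rotation, or $\varphi=\varphi_{\alpha,\rho}$ and $\rho'=|\varphi(0)|=\rho$; so $\rho=\rho'$. If $\varphi$ preserves the normalized pair, then $|\varphi[z,w]|=1$: in (ii)--(iv) because $|\varphi(z)-\varphi(w)|=|z-w|$, and in (i) because $\varphi$ is a rotation. So $\gamma$ is preserved, by \eqref{eq:two}. In case (i), $w\mapsto[a_\gamma(w)]$ is an equivariant homeomorphism of $\mathbb{D}$ onto the orbit, with inverse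 $[a]\mapsto\frac12\operatorname{tr}a$. The image of area measure may serve as $\nu_O$, and conjugation by $u(a_\gamma(w),s([a_\gamma(w)]))$ shows $T_\gamma\cong T_{\nu_O}$. \qed

\begin{example}
By \eqref{eq:two}, the orbit in family (iii) consists of the classes $(\{z,\zeta\},\gamma|\zeta-z|)$ with $(z,\zeta)\in\mathbb{D}\times\mathbb{T}$, so, as in case (i), the operator is multiplication by
\[
\begin{pmatrix}z&\gamma(\zeta-z)\\0&\zeta\end{pmatrix}=\begin{pmatrix}1&\gamma\\0&1\end{pmatrix}\begin{pmatrix}z&0\\0&\zeta\end{pmatrix}\begin{pmatrix}1&\gamma\\0&1\end{pmatrix}^{-1}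
\]
on $L^2(\mathbb{D}\times\mathbb{T};\mathbb{C}^2)$. This atomic operator is similar to $(N\otimes1)\oplus(1\otimes B)$, a direct sum of two homogeneous operators.
\end{example}

\begin{remark}\label{rem:transitive}
For atomic $T$ of type $\mathrm{I}_n$, $n<\infty$, the action of $G$ on the projections of $W^*(T)'$ is the action on the measure algebra of an orbit $O=Gr$, by Lemma~\ref{lem:dict}. Let $H$ be the stabilizer of $r$, a closed subgroup. The Lusin--Souslin theorem states that an injective Borel map between standard Borel spaces sends Borel sets to Borel sets. So the continuous equivariant bijection $G/H\to O$ is a Borel isomorphism, and the action is that on the measure algebra of $G/H$.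
\end{remark}

\section{An atomic contraction that is not a single orbit}\label{sec:infinite}

In Proposition~\ref{prop:oneorbit} the noncompact stabilizer of two boundary points $\zeta,\eta$ did no harm, because it fixes every power bounded matrix $\zeta e+\eta(1-e)$. With infinite-dimensional fibers this group can act nontrivially, and we make it act as an irrational flow on a torus. To get operators with explicit unitary invariants on which $G$ acts explicitly, we use characteristic functions. One should think of the operator below as spread over a space $X$ of scalar characteristic functions, one contraction for each $x\in X$; the proof works with the characteristic function of the whole operator and does not use this picture.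

\subsection{Characteristic functions}
A contraction $T$ is \emph{completely nonunitary} (c.n.u.) if it has no nonzero reducing subspace on which it is unitary. Let $D_T=(1-T^*T)^{1/2}$ and let $\mathcal{D}_T$ be the closure of its range. The \emph{characteristic function} of $T$ is
\[
\Theta_T(\lambda)=\big(-T+\lambda D_{T^*}(1-\lambda T^*)^{-1}D_T\big)\big|_{\mathcal{D}_T}:\mathcal{D}_T\to\mathcal{D}_{T^*},\qquad\lambda\in\mathbb{D}.
\]
For a scalar $T=z\in\mathbb{D}$ it is $(\lambda-z)/(1-\bar z\lambda)$. An analytic function $\Theta$ on $\mathbb{D}$ whose values are operators between two Hilbert spaces is \emph{purely contractive} if $\|\Theta(\lambda)\|\le1$ and $\|\Theta(0)f\|<\|f\|$ for $f\ne0$. Two such functions \emph{coincide} if $j_*\Theta(\lambda)=\Theta'(\lambda)j$ for all $\lambda$, with constant unitaries $j,j_*$. We use the following facts from \cite[Ch.~VI]{SF}.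
\begin{itemize}
\item[(C1)] Every purely contractive analytic function $\Theta$ coincides with the characteristic function of a c.n.u.\ contraction $T(\Theta)$.
\item[(C2)] Two c.n.u.\ contractions are unitarily equivalent if and only if their characteristic functions coincide.
\item[(C3)] $T(\Theta_1\oplus\Theta_2)\cong T(\Theta_1)\oplus T(\Theta_2)$.
\item[(C4)] The characteristic function of $\varphi(T)$ coincides with $\Theta_T\circ\varphi^{-1}$.
\end{itemize}
If $T$ is c.n.u., so is $\varphi(T)$: the reducing subspaces are the same by \eqref{eq:samealg}, and $\varphi^{-1}$ of a unitary is unitary by the spectral theorem.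

\subsection{The space $X$}
Identify $\mathbb{D}$ with $\mathbb{H}$ by a fixed Cayley map. Let $A=\{d_t:t\in\mathbb{R}\}\le G$ with $d_t(w)=e^tw$. An element of $G$ that fixes $0$ and $\infty$ has $b=c=0$ and lies in $A$; one that exchanges them has $a=d=0$ and is $w\mapsto-r/w$ with $r>0$. Let $Y=\mathbb{T}^2$ with Haar measure $dy$. For real $\kappa$ put $w^{i\kappa}=e^{i\kappa\log w}$ with $0<\arg w<\pi$, and for $y=(y_1,y_2)\in Y$ put
\[
\theta_y(w)=\tfrac12+\tfrac18\big(y_1w^{i}+y_2w^{i\sqrt2}\big).
\]
Since $|w^{i\kappa}|=e^{-\kappa\arg w}\le1$ for $\kappa>0$, we have $\frac14\le|\theta_y|\le\frac34$. The functions $w^{i\kappa}$ are eigenfunctions of dilation, so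
\begin{equation}\label{eq:flow}
\theta_y\circ d_t^{-1}=\theta_{d_ty},\qquad d_t(y_1,y_2)=(e^{-it}y_1,e^{-i\sqrt2t}y_2).
\end{equation}
This flow preserves $dy$. If $f\in L^2(Y)$ satisfies $f\circ d_t=f$ for each $t$, its Fourier coefficients satisfy $\hat f(m,l)e^{-i(m+\sqrt2l)t}=\hat f(m,l)$, so $f$ is constant because $\sqrt2$ is irrational. Each orbit $Ay$ is a countable union of compact sets and meets every circle $\{y_1\}\times\mathbb{T}$ in a countable set, so it is null.

By (C2), scalar characteristic functions matter only up to a unimodular factor. The constant term $\frac12$ removes this ambiguity, and the oscillation at $0$ and $\infty$ lets $\theta_y$ remember these two points.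

\begin{lemma}\label{lem:rigid}
If $\theta_y=c\,\theta_{y'}\circ\psi$ with $|c|=1$ and $\psi\in G$, then $c=1$ and $y\in Ay'$.
\end{lemma}

\begin{proof}
The function $\theta_y$ extends continuously to $\mathbb{R}\setminus\{0\}$. It has no limit at $0$ or at $\infty$: for $g(\tau)=\theta_y(ie^\tau)$, the difference $g(\tau+2\pi)-g(\tau)=\frac18y_2e^{-\pi/\sqrt2}e^{i\sqrt2\tau}(e^{2\pi i\sqrt2}-1)$ has constant nonzero modulus. As $\psi$ is a homeomorphism of $\mathbb{H}\cup\mathbb{R}\cup\{\infty\}$, it preserves $\{0,\infty\}$. The functions $w^{i\kappa}$ for distinct real $\kappa$ are linearly independent, being multiples of $e^{i\kappa\tau}$ at $w=ie^\tau$. If $\psi(w)=-r/w$, then $\log\psi(w)=\log r+i\pi-\log w$, so $\theta_{y'}\circ\psi$ is a combination of $1,w^{-i},w^{-i\sqrt2}$ with nonzero coefficients, which is not a multiple of $\theta_y$. So $\psi=d_t$ and $\theta_y=c\,\theta_{d_{-t}y'}$. Comparing coefficients gives $c=1$ and $y=d_{-t}y'$.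
\end{proof}

Let $\mathcal{B}$ be the set of holomorphic functions $\mathbb{D}\to\overline{\mathbb{D}}$ with locally uniform convergence, a compact metrizable space by Montel's theorem. The action $\varphi x=x\circ\varphi^{-1}$ of $G$ on $\mathcal{B}$ is continuous: if $\varphi_j\to\varphi$, then the sets $\varphi_j^{-1}(K)$, for compact $K$, lie in one compact subset of $\mathbb{D}$. Define
\[
\pi:G\times Y\to\mathcal{B},\quad\pi(\varphi,y)=\varphi\theta_y,\qquad X=\pi(G\times Y),\qquad\mu=\pi_*(\omega\times dy).
\]
The map $\pi$ is continuous, so $X$ is a countable union of compact sets, hence a $G$-invariant standard Borel space. By \eqref{eq:flow},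
\begin{equation}\label{eq:pi}
\pi(\psi\varphi,y)=\psi\,\pi(\varphi,y),\qquad\pi(\varphi d_t,y)=\pi(\varphi,d_ty).
\end{equation}

\begin{lemma}\label{lem:X}
\begin{itemize}
\item[(a)] $\mu$ is quasi-invariant and ergodic.
\item[(b)] Every $G$-orbit in $X$ is a $\mu$-null Borel set.
\item[(c)] An operator on $L^2(\mu)$ that commutes with multiplication by $k_{\lambda,\lambda'}(x)=x(\lambda)\overline{x(\lambda')}$ for all $\lambda,\lambda'\in\mathbb{D}$ belongs to $L^\infty(\mu)$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:pi}, $\pi^{-1}(\psi E)$ is the left translate of $\pi^{-1}(E)$ by $\psi$, which gives quasi-invariance. Let $\mu(\psi E\,\triangle\,E)=0$ for all $\psi$, and $F=1_E\circ\pi$. For each $\psi$, $F(\psi\varphi,y)=F(\varphi,y)$ for almost every $(\varphi,y)$. By Fubini's theorem there is $\varphi_0$ with $F(\psi\varphi_0,y)=F(\varphi_0,y)$ for almost every $(\psi,y)$. Since right translation preserves null sets, $F(\varphi,y)=F_0(y)$ almost everywhere, with $F_0=F(\varphi_0,\cdot)$. For fixed $t$ the maps $(\varphi,y)\mapsto(\varphi d_t,y)$ and $(\varphi,y)\mapsto(\varphi,d_ty)$ preserve null sets,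 so \eqref{eq:pi} gives $F_0(y)=F_0(d_ty)$ for almost every $y$. Hence $F_0$ and $F$ are almost everywhere constant, and $E$ is null or conull.

(b) An orbit has the form $G\theta_{y'}$ and is Borel by Lemma~\ref{lem:orbit}. By Lemma~\ref{lem:rigid} and \eqref{eq:flow}, its preimage under $\pi$ is $G\times Ay'$, which is null.

(c) Let $\lambda,\lambda'$ range over a countable dense set $\Lambda\subset\mathbb{D}$. These $k_{\lambda,\lambda'}$ separate the points of $X$. Indeed, if they agree at $x$ and $x'$, fix $\lambda'$; then $|x(\lambda')|=|x'(\lambda')|\ne0$ and $x=cx'$ with $c=\overline{x'(\lambda')}/\overline{x(\lambda')}$ unimodular. Writing $x=\varphi\theta_y$ and $x'=\varphi'\theta_{y'}$, we get $\theta_y=c\,\theta_{y'}\circ(\varphi'^{-1}\varphi)$, so $c=1$ by Lemma~\ref{lem:rigid}. By the Lusin--Souslin theorem, applied to the continuous injection $x\mapsto(k_{\lambda,\lambda'}(x))$ of $X$ into $\mathbb{C}^{\Lambda\times\Lambda}$, these functions generate the Borel sets of $X$. An operator as in (c) commutes with multiplication by $k_{\lambda,\lambda'}$ and by $\overline{k_{\lambda,\lambda'}}=k_{\lambda',\lambda}$,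 hence with the spectral projections $1_{\{k_{\lambda,\lambda'}\in C\}}$. The sets $E$ such that it commutes with $1_E$ form a $\sigma$-algebra, so (M) applies.
\end{proof}

\subsection{The operator and its commutant}
For a Borel set $E\subset X$ of positive measure let $\Theta_E(\lambda)$ be multiplication by $x\mapsto x(\lambda)$ on $L^2(E)=L^2(\mu|_E)$, and let $\Theta=\Theta_X$. The functions $\lambda\mapsto\int x(\lambda)f(x)\overline{g(x)}\,d\mu(x)$ are holomorphic by Morera's and Fubini's theorems, and $\frac14\le|x(\lambda)|\le\frac34$. So $\Theta_E$ is analytic and purely contractive, with invertible values. Let $T=T(\Theta)$, acting on $H$, and $M=W^*(T)$.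

The unitary $(C_\varphi f)(x)=f(\varphi^{-1}x)\big(\frac{d\varphi_*\mu}{d\mu}(x)\big)^{1/2}$ of $L^2(E)$ onto $L^2(\varphi E)$ carries multiplication by $h(x)$ to multiplication by $h(\varphi^{-1}x)$. For $h(x)=x(\varphi^{-1}(\lambda))$ we get $h(\varphi^{-1}x)=(x\circ\varphi)(\varphi^{-1}(\lambda))=x(\lambda)$. So $\Theta_E\circ\varphi^{-1}$ coincides with $\Theta_{\varphi E}$, and (C4) and (C2) give
\begin{equation}\label{eq:moveinf}
\varphi(T(\Theta_E))\cong T(\Theta_{\varphi E}).
\end{equation}
With $E=X$, the contraction $T$ is homogeneous. An operator in $M'$ acts on the two defect spaces by two a priori different operators; the next lemma ties them together.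

\begin{lemma}\label{lem:coincide}
If unitaries $t,t':L^2(E)\to L^2(F)$ satisfy $t'\Theta_E(\lambda)=\Theta_F(\lambda)t$ for all $\lambda$, then $\mu(E\,\triangle\,F)=0$, $t=t'$, and $t$ is multiplication by a bounded function.
\end{lemma}

\begin{proof}
Extend $t,t'$ by $0$ to operators on $L^2(\mu)$, so that $t'\Theta(\lambda)=\Theta(\lambda)t$, $tt^*=t't'^*=1_F$ and $t'^*t'=1_E$. Then
\[
t'\Theta(\lambda)\Theta(\lambda')^*t'^*=\Theta(\lambda)tt^*\Theta(\lambda')^*=\Theta(\lambda)\Theta(\lambda')^*1_F .
\]
Multiply on the right by $t'$ and use $t'1_E=t'=1_Ft'$: the operator $t'$ commutes with $\Theta(\lambda)\Theta(\lambda')^*$, which is multiplication by $k_{\lambda,\lambda'}$. By Lemma~\ref{lem:X}(c), $t'\in L^\infty(\mu)$, so $1_E=t'^*t'=t't'^*=1_F$. Finally $\Theta(\lambda)t'=t'\Theta(\lambda)=\Theta(\lambda)t$, and $\Theta(\lambda)$ is invertible.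
\end{proof}

\begin{proposition}\label{prop:comm}
$M'$ is abelian, and there is an isomorphism $P\mapsto E(P)$ of the Boolean algebra of projections of $M'$ onto the measure algebra of $(X,\mu)$ with $E(\beta_\varphi(P))=\varphi E(P)$.
\end{proposition}

\begin{proof}
Fix unitaries $j:\mathcal{D}_T\to L^2(\mu)$ and $j_*:\mathcal{D}_{T^*}\to L^2(\mu)$ with $j_*\Theta_T(\lambda)=\Theta(\lambda)j$. A unitary $V\in M'$ commutes with $T$, $T^*$, $D_T$ and $D_{T^*}$. So it maps each defect space onto itself and $V\Theta_T(\lambda)=\Theta_T(\lambda)V$ on $\mathcal{D}_T$. The unitaries $t=jVj^{-1}$ and $t'=j_*Vj_*^{-1}$ satisfy $t'\Theta(\lambda)=\Theta(\lambda)t$, so $t=t'\in L^\infty(\mu)$ by Lemma~\ref{lem:coincide}. The group homomorphism $V\mapsto t$ is injective. Indeed, if $t=t'=1$, then $\ker(V-1)$ reduces $T$ and contains both defect spaces; on its orthogonal complement $D_T$ and $D_{T^*}$ vanish, so $T$ is unitary there, and the complement is $0$ because $T$ is c.n.u. Thus the unitary group of $M'$ is abelian, and it spans $M'$.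

For a projection $P\in M'$, the unitary $1-2P$ corresponds to a self-adjoint unitary function $1-2\cdot1_{E(P)}$; that is, $jPj^{-1}=j_*Pj_*^{-1}=1_{E(P)}$. This formula shows that $P\mapsto E(P)$ preserves products and complements, and it is injective by the previous paragraph. For $P\ne0$, the defect spaces of $T_P$ are $P\mathcal{D}_T$ and $P\mathcal{D}_{T^*}$, and $\Theta_{T_P}$ is the restriction of $\Theta_T$. So $j$ and $j_*$ restrict to show that
\begin{equation}\label{eq:EP}
\Theta_{T_P}\text{ coincides with }\Theta_{E(P)}.
\end{equation}
Let $E$ be neither null nor conull. By (C3), $T\cong T(\Theta_E)\oplus T(\Theta_{E^c})$, so $T_P\cong T(\Theta_E)$ for some $P\in M'$. By (C2) and \eqref{eq:EP}, $\Theta_{E(P)}$ coincides with $\Theta_E$, and $E(P)=E$ by Lemma~\ref{lem:coincide}. So the map is onto. Finally, for $P\neq0$, Lemma~\ref{lem:beta}, \eqref{eq:EP}, (C2) and \eqref{eq:moveinf} give $T_{\beta_\varphi(P)}\cong\varphi(T(\Theta_{E(P)}))\cong T(\Theta_{\varphi E(P)})$. So $\Theta_{E(\beta_\varphi(P))}$ coincides with $\Theta_{\varphi E(P)}$, and Lemma~\ref{lem:coincide} gives the equivariance.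
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
By Proposition~\ref{prop:comm}, Lemma~\ref{lem:X}(a) and Theorem~\ref{thm:B}, the homogeneous contraction $T$ is atomic. Let $H\le G$ be closed, $\nu$ a quasi-invariant measure on $Z=G/H$, and suppose that $\Psi$ is an equivariant isomorphism of the measure algebra of $(X,\mu)$ onto that of $(Z,\nu)$. We realize $\Psi$ by a point map and show that almost all of $Z$ is mapped into one orbit.

Being an order isomorphism, $\Psi$ preserves countable suprema, which are the classes of countable unions. Points of $X$ are null, so $X$ is an uncountable standard Borel space and may be identified, as a Borel space, with $[0,1]$. For rational $\tau\in[0,1]$ let $Z_\tau\subset Z$ be a Borel set representing the image of $[0,\tau]$ under $\Psi$, with $Z_1=Z$, and put $\Phi(z)=\inf\{\tau:z\in Z_\tau\}$. Then $\Phi^{-1}[0,t)=\bigcup_{\tau<t}Z_\tau$ represents the image of $[0,t)$. The Borel sets $E\subset X$ such that $\Phi^{-1}(E)$ is Borel and represents $\Psi(E)$ form a $\sigma$-algebra, so every Borel set has this property.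

Fix $\varphi$. For Borel $E\subset X$, the sets $\{z:\Phi(\varphi z)\in E\}=\varphi^{-1}\Phi^{-1}(E)$ and $\{z:\varphi\Phi(z)\in E\}=\Phi^{-1}(\varphi^{-1}E)$ both represent $\Psi(\varphi^{-1}E)$. Letting $E$ range over a countable family that separates the points of $X$, we get $\Phi(\varphi z)=\varphi\Phi(z)$ for almost every $z$. By Fubini's theorem there is $z_0$ with $\Phi(\varphi z_0)=\varphi\Phi(z_0)$ for almost every $\varphi$. Let $O=G\Phi(z_0)$. Then $\varphi z_0\in\Phi^{-1}(O)$ for almost every $\varphi$, so $\Phi^{-1}(O)$ is conull by \eqref{eq:null}. It represents $\Psi(O)$, so $O$ is conull in $X$, contradicting Lemma~\ref{lem:X}(b).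
\end{proof}

By Remark~\ref{rem:transitive} and Theorem~\ref{thm:B}, this operator generates a von Neumann algebra of type $\mathrm{I}_\infty$, and the case $H=G$ of the theorem says that it is reducible.

\begin{thebibliography}{9}

\bibitem{Bou} Bourbaki, \emph{Topologie g\'en\'erale}.

\bibitem{survey} \emph{Homogeneous operators and projective representations of the M\"obius group: A survey}, \texttt{http://repository.ias.ac.in/1017/1/335.pdf}.

\bibitem{SF} Sz.-Nagy and Foia\c{s}, \emph{Harmonic Analysis of Operators on Hilbert Space}.

\end{thebibliography}
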